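
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Mixed masses of Hermitian line bundles and\\ mixed volumes of partial Okounkov bodies}

\begin{abstract}
Let $(L_1,h_1),\dots,(L_n,h_n)$ be big line bundles with $\mathcal I$-good singular metrics on a connected smooth projective variety $X$ of dimension $n$. We prove that the total mass of the mixed non-pluripolar product of their curvature currents equals the supremum, over all surjective rank $n$ valuations of the function field, of the mixed volume of their partial Okounkov bodies. If the metrics are only assumed to have positive volumes, we compute the supremum as a limit of intersection numbers and compare it with the mass by an explicit two-sided inequality.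
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a connected smooth complex projective variety of dimension $n$. A \emph{Hermitian line bundle} $(L,h)$ is a holomorphic line bundle $L$ on $X$ with a singular Hermitian metric $h$ whose curvature current $c_1(L,h)$ is a closed positive $(1,1)$-current; it is a \emph{Hermitian big line bundle} if $L$ is big. There are two ways to measure the size of $(L,h)$. The analytic one is the total mass $\int_X c_1(L,h)^n$ of the non-pluripolar product, which disregards the part of the current carried by pluripolar sets. The algebraic one counts the sections that are square integrable against the metric: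
\[
\operatorname{vol}(L,h)=\lim_{k\to\infty}\frac{n!}{k^n}\,h^0\big(X,L^k\otimes\mathcal I(h^k)\big),
\]
where $\mathcal I(h^k)$ is the multiplier ideal sheaf of $h^k$. The metric is called \emph{$\mathcal I$-good} if the two agree and are positive:
\[
\int_X c_1(L,h)^n=\operatorname{vol}(L,h)>0 .
\]

The algebraic count has a convex geometric refinement. Let $v:\mathbb C(X)^\times\to\mathbb Z^n$ be a surjective valuation of rank $n$, where $\mathbb Z^n$ carries the total group order of $v$. The value $v(s)$ of a section $s$ is computed after trivializing the line bundle near the center of $v$. The \emph{partial Okounkov body} $\Delta_v(L,h)\subset\mathbb R^n$ is the convex body obtained as the Hausdorff limit, as $k\to\infty$, of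
\[
\tfrac1k\,\overline{\operatorname{conv}}\,\{v(s):0\ne s\in H^0(X,L^k\otimes\mathcal I(h^k))\};
\]
if $h$ has minimal singularities, it is the Okounkov body of $L$. The existence of this limit and of the limit defining $\operatorname{vol}(L,h)$ is part of the setting. For $\mathcal I$-good $h$ it is known that
\begin{equation}\label{eq:equalcase}
\int_Xc_1(L,h)^n=n!\operatorname{Leb}\Delta_v(L,h)\qquad\text{for every }v ;
\end{equation}
a proof is contained in Corollary \ref{cor:bodies} below.

What is the analogue for $n$ different pairs? On the left one expects the mass $\int_Xc_1(L_1,h_1)\wedge\dots\wedge c_1(L_n,h_n)$ of the mixed non-pluripolar product. On the right one expects a mixed volume. We write $\operatorname{vol}(K_1,\dots,K_n)$ for the mixed volume of convex bodies in $\mathbb R^n$ (see \cite{Schneider}), normalized by $\operatorname{vol}(K,\dots,K)=n!\operatorname{Leb}K$. Equivalently, $\operatorname{vol}(K_1,\dots,K_n)$ is the coefficient of $\lambda_1\cdots\lambda_n$ in the polynomial $\operatorname{Leb}(\sum_i\lambda_iK_i)$, $\lambda_i\ge0$. For $n=1$ there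 is nothing to polarize. For $n\ge2$ one cannot simply polarize \eqref{eq:equalcase}, because the bodies are not additive in $L$, and the mixed volume depends on $v$ even in the simplest examples.

\begin{example}\label{ex:P1P1}
Let $X=\mathbb P^1\times\mathbb P^1$, $L_1=\mathcal O(1,2)$, $L_2=\mathcal O(2,1)$, with smooth positively curved metrics. The mass of $c_1(L_1)\wedge c_1(L_2)$ is $(L_1\cdot L_2)=1\cdot1+2\cdot2=5$. A flag $C\ni p$, with $C$ a smooth curve and $p\in C$, defines a valuation $v$ with the lexicographic order on $\mathbb Z^2$: the first coordinate is the order $t$ of vanishing along $C$, and the second is the order of vanishing at $p$ of the restriction to $C$ after division by the $t$-th power of a local equation of $C$.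

\emph{The flag $\{0\}\times\mathbb P^1\ni(0,0)$.} The monomial $x^iy^j$ has value $(i,j)$, so the body of $\mathcal O(a,b)$ is $[0,a]\times[0,b]$. Here $\operatorname{Leb}(\lambda_1K_1+\lambda_2K_2)=(\lambda_1+2\lambda_2)(2\lambda_1+\lambda_2)$, and the mixed volume is $1+4=5$.

\emph{The flag consisting of the diagonal $C$ and a point $p\in C$.} A form of bidegree $(ma,mb)$ vanishes to order at least $t$ along $C$ if and only if it is divisible by the $t$-th power of the form of bidegree $(1,1)$ defining $C$. The quotients are the forms of bidegree $(ma-t,mb-t)$. They restrict onto all forms of degree $m(a+b)-2t$ on $C\simeq\mathbb P^1$. So the body of $\mathcal O(a,b)$ is $\{0\le t\le\min(a,b),\ 0\le y\le a+b-2t\}$. For both $L_1$ and $L_2$ this is the trapezoid $K=\{0\le t\le1,\ 0\le y\le3-2t\}$ of area $2$. The mixed volume is $\operatorname{vol}(K,K)=4<5$. (Correspondingly $\operatorname{Leb}(K+K)=8$, while the body of $L_1+L_2=\mathcal O(3,3)$ has area $9$.)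

\emph{A flag adapted to the pair.} Let $C\in|L_1|$ be a smooth curve; it is rational, since its genus is $(1-1)(2-1)=0$. Let $p\in C$. The section of $L_1$ defining $C$ has value $e_1$ and a section not vanishing at $p$ has value $0$, so the body of $L_1$ contains the segment $[0,e_1]$. Since $H^1(X,L_2-L_1)=H^1(\mathcal O(1,-1))=0$, every section of $L_2|_C\simeq\mathcal O_{\mathbb P^1}(5)$ lifts to $X$, and lifting sections vanishing at $p$ to orders $0$ and $5$ shows that the body of $L_2$ contains $[0,5e_2]$. The mixed volume of these two segments is $5$, and mixed volumes are monotone, so the mixed volume of the bodies is at least $5$.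
\end{example}

A single valuation may therefore fail to see the relative position of the bundles, and then the bodies produce a number that is too small. That the number is never too large, for any valuation, is part of what we prove. So one takes the supremum over $v$. The resulting formula was posed as Conjecture 14.2.3 of \cite{Source}. We prove it.

\begin{theorem}\label{thm:A}
Let $(L_i,h_i)$, $i=1,\dots,n$, be Hermitian big line bundles on $X$ with all $h_i$ $\mathcal I$-good. Then
\[
\int_Xc_1(L_1,h_1)\wedge\dots\wedge c_1(L_n,h_n)=\sup_v\operatorname{vol}\big(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n)\big),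
\]
where $v:\mathbb C(X)^\times\to\mathbb Z^n$ runs over all surjective valuations of rank $n$.
\end{theorem}

The proof identifies the supremum without $\mathcal I$-goodness. Choose a very ample line bundle $A'$ on $X$ and an ample line bundle $A''$ such that $G=K_X+(n+1)A'+A''$ is very ample. For $k\ge1$ let $\pi_k:Y_k\to X$ be a projective modification with $Y_k$ smooth and $\mathcal I(h_i^k)\mathcal O_{Y_k}=\mathcal O(-D_{i,k})$ invertible for all $i$, and put
\begin{equation}\label{eq:Nik}
N_{i,k}=\pi_k^*(L_i^k\otimes G)\otimes\mathcal O(-D_{i,k}),\qquad \mu_k=k^{-n}(N_{1,k}\cdots N_{n,k}).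
\end{equation}

\begin{theorem}\label{thm:B}
Let $(L_i,h_i)$, $i=1,\dots,n$, be Hermitian big line bundles with $\operatorname{vol}(L_i,h_i)>0$. The $N_{i,k}$ are nef and big, and the limit $\mu=\lim\mu_k$ along $k=2^j\to\infty$ exists. Moreover:
\begin{enumerate}
\item[(1)] $\operatorname{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n))\le\mu$ for every $v$, and the supremum over $v$ equals $\mu$. The supremum may be restricted to valuations of flags of smooth complete intersections on smooth birational models of $X$. Also $n!\operatorname{Leb}\Delta_v(L_i,h_i)=\operatorname{vol}(L_i,h_i)$ for every $v$ and $i$.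
\item[(2)] Put $\kappa_i=1-\int_Xc_1(L_i,h_i)^n/\operatorname{vol}(L_i,h_i)$. Then $\kappa_i\in[0,1]$ and
\begin{multline*}
\prod_{i=1}^n(1-\kappa_i^{1/n})\cdot\sup_v\operatorname{vol}\big(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n)\big)\\
\le\int_Xc_1(L_1,h_1)\wedge\dots\wedge c_1(L_n,h_n)\le\sup_v\operatorname{vol}\big(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n)\big).
\end{multline*}
If all pairs $(L_i,h_i)$ equal $(L,h)$, the right inequality is an equality if and only if $h$ is $\mathcal I$-good.
\item[(3)] If all $L_i$ are ample and all $h_i$ have minimal singularities, the supremum is a maximum, attained by a flag valuation.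
\end{enumerate}
\end{theorem}

Theorem \ref{thm:A} is the case $\kappa_1=\dots=\kappa_n=0$ of Theorem \ref{thm:B}(2). For $n=1$ the left inequality in (2) is an equality, by (1) and the definition of $\kappa_1$. The next example shows what fails without $\mathcal I$-goodness.

\begin{example}\label{ex:cantor}
Let $\sigma$ be a probability measure without atoms carried by a compact polar set in $\mathbb C$ (a Cantor set of logarithmic capacity zero). On $X=\mathbb P^1$, $L=\mathcal O(1)$, let $h=e^{-2\varphi}$ with $\varphi(z)=\int\log|z-\zeta|\,d\sigma(\zeta)$. Then $c_1(L,h)=\sigma$ is carried by a polar set, so its non-pluripolar mass is $0$.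

On the other hand $\mathcal I(h^k)=\mathcal O$ for all $k$. Near $\infty$ the weight is bounded. Let $a\in\mathbb C$. Since $\sigma$ has no atoms, there is a disc $U$ centered at $a$ with $k\tau<1$, where $\tau=\sigma(U)$. The part of the integral over $\mathbb C\setminus U$ is bounded near $a$. If $\tau>0$, Jensen's inequality for the probability measure $\sigma|_U/\tau$ bounds the remaining factor of $e^{-2k\varphi(z)}$ by $\frac1\tau\int_U|z-\zeta|^{-2k\tau}\,d\sigma(\zeta)$, which is locally integrable because $2k\tau<2$.

Hence $\operatorname{vol}(L,h)=1$, every $\Delta_v(L,h)$ is an interval of length $1$, and $\kappa=1$: the supremum is $1$ and the mass is $0$.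
\end{example}

\subsection{Outline of the proof}\label{ss:outline}

Both sides of Theorem \ref{thm:A} are compared with $\mu$. For the bundles $N_{i,k}$ on $Y_k$, which carry smooth semipositive metrics, one wants
\begin{equation}\label{eq:linecase}
\sup_v\operatorname{vol}(\Delta_v(N_{1,k}),\dots,\Delta_v(N_{n,k}))=(N_{1,k}\cdots N_{n,k}).
\end{equation}
The inequality $\le$ (Section \ref{sec:upper}) holds for each $v$ and comes from degenerating the image of $Y_k$ in a product of projective spaces: the limit contains a toric variety whose multidegree is a mixed volume, and the rest of the limit contributes nonnegatively. The inequality $\ge$ (Section \ref{sec:lower}) is the last part of Example \ref{ex:P1P1} in general dimension.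

The multiplier ideals give, for all $v$ and $k$, a translate of $\Delta_v(L_i,h_i)$ inside $\frac1k\Delta_v(N_{i,k})$, and they give a metric on $N_{i,k}$ more singular than the smooth one and coming from $h_i$. Hence both the mixed volume and the mixed mass are at most $\mu_k$. The difficulty is to show that in the limit the supremum of the mixed volumes loses nothing, and that for $\mathcal I$-good metrics the mixed mass loses nothing. In \eqref{eq:linecase} a good $v$ depends on $k$, so we need an estimate that is uniform in $v$. The only uniform information is about volumes: $\Delta_v(L_i,h_i)$ and $\frac1k\Delta_v(N_{i,k})$ have the volumes $\operatorname{vol}(L_i,h_i)/n!$ and $k^{-n}(N_{i,k}^n)/n!$ for every $v$. Two lemmas in Section \ref{sec:compare} turn information on the diagonal (volumes, masses of $n$-th powers) into mixed information: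
\begin{itemize}
\item a convex body that occupies nearly the full volume of a larger one contains a translate of a slightly shrunk copy of it (Lemma \ref{lem:convex});
\item a $\theta$-psh function $u\le 0$ with nearly full Monge--Amp\`ere mass satisfies $u\ge w/b$ for some $\theta$-psh function $w$ and large $b$ (Lemma \ref{lem:envelope}), so up to a mass comparison it costs only the fraction $1/b$ of $\theta$.
\end{itemize}
What remains is the asymptotic equality $k^{-n}(N_{i,k}^n)\to\operatorname{vol}(L_i,h_i)$, proved in Section \ref{sec:volume}; its proof also rests on Lemma \ref{lem:envelope}. Section \ref{sec:proof} assembles the pieces.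

\section{Conventions and tools}\label{sec:conv}

Tensor products of line bundles are written additively or multiplicatively, and $(N_1\cdots N_n)$ denotes an intersection number.

\subsection{Weights and currents}

We write $h=e^{-2\varphi}$, where $\varphi$ is a family of local psh functions, one for each trivialization, and call $\varphi$ a \emph{psh metric} (or weight) on $L$. With $dd^c=\frac i\pi\partial\bar\partial$ we have $c_1(L,h)=dd^c\varphi$ and
\[
\mathcal I(h^k)=\mathcal I(k\varphi)=\{f:\ |f|^2e^{-2k\varphi}\in L^1_{\mathrm{loc}}\}.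
\]
Weights add under tensor products, and psh metrics on $\mathbb Q$-line bundles are defined by scaling. Two weights on the same bundle differ by a global function, so an inequality $\varphi\le\psi+C$ between them makes sense. If $D$ is an effective divisor with canonical section $s_D$, then $\log|s_D|$ is a psh metric on $\mathcal O(D)$. For a smooth closed real $(1,1)$-form $\theta$ on a compact K\"ahler manifold $Y$, $\operatorname{PSH}(Y,\theta)$ is the set of quasi-psh functions $u\not\equiv-\infty$ with $\theta_u:=\theta+dd^cu\ge0$.

All products of currents are non-pluripolar products \cite{BEGZ}. For locally bounded potentials these are the Bedford--Taylor products. In general they are determined by this and by two further properties: they do not charge pluripolar sets, and they are local in the plurifine topology, so that for instance $\theta_u^n=\theta_{\max(u,-j)}^n$ on $\{u>-j\}$ if $\theta\ge0$. They are symmetric and multilinear. Since pluripolar sets carry no mass, total masses do not change under pull-back by a modification, nor when $\log|s_D|$ is added to a weight.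 For smooth semipositive metrics the total mass is the intersection number. We use the following comparison theorem.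

\medskip
\noindent\textbf{(M) Monotonicity} \cite{DDL}. \emph{Let $Y$ be a compact K\"ahler manifold of dimension $n$, and let $u_i,v_i\in\operatorname{PSH}(Y,\theta_i)$ with $v_i\le u_i+C$, $i=1,\dots,n$. Then $\int_Y\bigwedge_i(\theta_i+dd^cv_i)\le\int_Y\bigwedge_i(\theta_i+dd^cu_i)$.}
\medskip

In particular, bounded $u_i$ all give the same mass $\int_Y\bigwedge_i\theta_i$ when the $\theta_i$ are semipositive.

\subsection{Valuations}\label{ss:val}

From now on ``valuation'' means a surjective valuation $v:\mathbb C(X)^\times\to\mathbb Z^n$ for some total group order on $\mathbb Z^n$. Its rational rank is $n$. Our upper bounds hold for all such $v$, and our lower bounds use only flag valuations, which have the lexicographic order. So the results are the same if ``rank $n$'' is understood as a condition on the ordered group.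

A valuation is trivial on $\mathbb C^\times$, because $\mathbb C^\times$ is divisible and $\mathbb Z^n$ has no nonzero divisible subgroup. Abhyankar's inequality bounds the sum of the rational rank of the value group and the transcendence degree of the residue field over $\mathbb C$ by $n$. So the residue field is algebraic over $\mathbb C$, hence equal to $\mathbb C$.

On every projective model $Y$ of $\mathbb C(X)$ the valuation has a center, a point whose local ring is dominated by the valuation ring. Units at the center have value $0$, so the values of sections do not depend on the trivialization. If $Y\to X$ is a modification, the center on $Y$ maps to the center on $X$, so values are compatible with pull-back of sections.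

Let $V\ne0$ be a finite-dimensional space of sections of a line bundle, and put $v(0)=\infty$. Elements with distinct finite values are linearly independent, so $v(V\setminus0)$ is finite. Since the residue field is $\mathbb C$, for each $a\in\mathbb Z^n$ the space $\{s\in V:v(s)\ge a\}$ modulo $\{s\in V:v(s)>a\}$ has dimension at most one. Hence
\begin{equation}\label{eq:count}
\#\,v(V\setminus0)=\dim V .
\end{equation}

A flag $Y=Y_0\supset Y_1\supset\dots\supset Y_{n-1}\supset\{p\}$ of smooth irreducible subvarieties, $\operatorname{codim}Y_i=i$, on a smooth model $Y$ defines a \emph{flag valuation} with the lexicographic order: take the order along $Y_1$, divide by that power of a local equation of $Y_1$ at $p$, restrict to $Y_1$, take the order along $Y_2$, and so on, with $Y_n=\{p\}$. It is surjective, since local functions whose restrictions to $Y_{i-1}$ are equations of $Y_i$ have value $e_i$.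

\subsection{Okounkov bodies of line bundles and mixed volumes}\label{ss:bodies}

Let $N$ be a big line bundle on a smooth projective $Y$ birational to $X$. Put
\[
K_m(N)=\tfrac1m\operatorname{conv}v(H^0(Y,mN)\setminus0),\qquad \Delta_v(N)=\overline{\bigcup_mK_m(N)} .
\]
Taking $p$-th powers of sections gives $K_m(N)\subset K_{pm}(N)$. Hence the sets $K_{q!}(N)$ increase with $q$ and their union is dense in $\Delta_v(N)$. So $\Delta_v(N)$ is convex, and $\Delta_v(rN)=r\Delta_v(N)$ because $K_m(rN)=rK_{rm}(N)$. If the Hausdorff limit of $K_m(N)$ exists, it equals $\Delta_v(N)$, as one sees along $m=q!$. Boundedness is part of Proposition \ref{prop:upper}, under a hypothesis that holds whenever we need it.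

Mixed volumes are monotone under inclusion, invariant under translation of each argument, continuous, and homogeneous in each argument.

\section{Line bundles: the upper bound by degeneration}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Let $Y$ be smooth projective, birational to $X$.
\begin{enumerate}
\item[(i)] If $N_1,\dots,N_n$ are globally generated big line bundles on $Y$, then for every $v$ and all large $r$, $\operatorname{vol}(K_r(N_1),\dots,K_r(N_n))\le(N_1\cdots N_n)$.
\item[(ii)] If $N$ is nef and big with a globally generated multiple, then $\Delta_v(N)$ is a convex body and $n!\operatorname{Leb}\Delta_v(N)=(N^n)$ for every $v$.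
\item[(iii)] In (i), $\operatorname{vol}(\Delta_v(N_1),\dots,\Delta_v(N_n))\le(N_1\cdots N_n)$ for every $v$.
\end{enumerate}
\end{proposition}

The idea is visible on a plane cubic.

\begin{example}
Let $E$ be an elliptic curve, $p\in E$, $N=\mathcal O(3p)$, and let $v=\operatorname{ord}_q$ with $3q\not\sim3p$. Since $h^0(N(-jq))=3-j$ for $j\le2$ and $h^0(N(-3q))=0$, the values of sections of $N$ are $A=\{0,1,2\}$. Choose sections $s_a$ with $v(s_a)=a$ and leading coefficient $1$ in a local parameter at $q$. They embed $E$ as a cubic $f(s_0,s_1,s_2)=0$. Give $z_a$ the weight $a$, and let $\operatorname{in}(f)$ be the part of $f$ of lowest weight $w_0$. Its coefficients sum to $0$; otherwise $f(s_0,s_1,s_2)$ would have order exactly $w_0$ at $q$. So $\operatorname{in}(f)$ vanishes at $(1,t,t^2)$ for all $t$ and is divisible by $z_0z_2-z_1^2$. The cubic degenerates to a conic together with a line. The conic has degree $2$, the length of $\operatorname{conv}A$, and the line accounts for the difference in $2\le3=\deg N$.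
\end{example}

In general the limit contains a toric variety whose degrees are mixed volumes. No finite generation of the semigroup of all values is needed, because we work at one fixed level $r$ and never claim that the toric variety is the whole limit. To read off degrees we need two facts about Hilbert functions.

\subsection{Two counting lemmas}

Let $S$ be a polynomial ring over $\mathbb C$ in finitely many variables $z_{i,a}$, $1\le i\le n$, graded by $\mathbb N^n$ with $\deg z_{i,a}=\epsilon_i$, the $i$-th unit vector, with at least one variable of each degree. Let $\Pi$ be the corresponding product of $n$ projective spaces and $H_i$ the hyperplane class of the $i$-th factor. A finitely generated $\mathbb N^n$-graded $S$-module $M$ defines a coherent sheaf $\widetilde M$ on $\Pi$, and $M\mapsto\widetilde M$ is exact. Put $H_M(m)=\dim M_m$.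

\begin{lemma}\label{lem:hilbert}
If all $m_i$ are large, $H_M(m)=\chi(\widetilde M(m))$, a polynomial in $m$. If $\widetilde M\ne0$ and $d=\dim\operatorname{Supp}\widetilde M$, this polynomial has total degree $d$. Its part of degree $d$ has coefficients $\ge0$ and is positive at every $m\in\mathbb Z^n_{>0}$.
\end{lemma}

\begin{proof}
Take a finite multigraded free resolution $F_\bullet\to M$, the $F_j$ being finite sums of shifts $S(-c)$. If $m_i\ge c_i$ for all $i$ and all shifts $c$ that occur, then $\chi(\mathcal O_\Pi(m-c))=\dim S_{m-c}$. Hence $\chi(\widetilde M(m))=\sum_j(-1)^j\chi(\widetilde F_j(m))=\sum_j(-1)^j\dim(F_j)_m=\dim M_m$. By asymptotic Riemann--Roch, $\chi(\widetilde M(m))$ is a polynomial of degree $d$ with degree-$d$ part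
\[
\frac1{d!}\sum_Z\operatorname{length}_Z(\widetilde M)\,\Big(\big(\textstyle\sum_im_iH_i\big)^d\cdot Z\Big),
\]
the sum being over the $d$-dimensional components $Z$ of the support. The $H_i$ are nef, so the coefficients are $\ge0$; for $m\in\mathbb Z_{>0}^n$ the class $\sum m_iH_i$ is ample, so the value is positive.
\end{proof}

For a finite set $A\subset\mathbb Z^n$ let $m*A=A+\dots+A$ ($m$ summands).

\begin{lemma}\label{lem:sumset}
Let $B\subset\mathbb Z^n$ be finite and nonempty such that $B-B$ generates $\mathbb Z^n$. Then $\#(k*B)\sim k^n\operatorname{Leb}(\operatorname{conv}B)$ as $k\to\infty$, and $\operatorname{Leb}(\operatorname{conv}B)>0$.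
\end{lemma}

\begin{proof}
The set $\operatorname{conv}B$ has interior since $B-B$ spans $\mathbb R^n$. The upper bound follows from $k*B\subset\mathbb Z^n\cap k\operatorname{conv}B$. For the lower bound, let $\Gamma\subset\mathbb Z^{n+1}$ be the semigroup generated by the vectors $(b,1)$, $b\in B$. It generates the group $\mathbb Z^{n+1}$, and its elements at height $k$ are those of $(k*B)\times\{k\}$. Write a lattice point of the cone $\mathbb R_{\ge0}\Gamma$ as $\sum_bc_b(b,1)$ with real $c_b\ge0$ and split each $c_b$ into its integral and fractional part. This presents the point as an element of $\Gamma\cup\{0\}$ plus an element of the finite set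
\[
F=\mathbb Z^{n+1}\cap\Big\{\sum_bt_b(b,1):0\le t_b<1\Big\}.
\]
Write each $f\in F$ as $f=p_f-q_f$ with $p_f,q_f\in\Gamma$ and put $\gamma=\sum_{f\in F}q_f$. Then $\gamma+f\in\Gamma$ for all $f\in F$, hence $\gamma+(\mathbb R_{\ge0}\Gamma\cap\mathbb Z^{n+1})\subset\Gamma$. If $\gamma=(\gamma',k_0)$, this says $\gamma'+(\mathbb Z^n\cap(k-k_0)\operatorname{conv}B)\subset k*B$ for $k>k_0$, and the set on the left has $\sim k^n\operatorname{Leb}(\operatorname{conv}B)$ elements.
\end{proof}

\subsection{Proof of Proposition \ref{prop:upper}}

\emph{Proof of (i).} Put $V_i=H^0(Y,rN_i)$, $A_i=v(V_i\setminus0)$, a finite set, and $P_i=\operatorname{conv}A_i=rK_r(N_i)$. We must show $\operatorname{vol}(P_1,\dots,P_n)\le r^n(N_1\cdots N_n)$ for large $r$.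

\emph{Step 1: the values generate the lattice.} Choose $x_j\in\mathbb C(X)^\times$ with $v(x_j)=e_j$, and an effective divisor $D$ on $Y$ with $x_j\in H^0(Y,\mathcal O(D))$ for all $j$. Since $N_1$ is big and globally generated, $rN_1-D$ has a section $t_0\ne0$ for all large $r$. Then $x_jt_0$ and $1\cdot t_0$ lie in $V_1$, and their values differ by $e_j$. So $A_1-A_1$ generates $\mathbb Z^n$. Fix such an $r$. Since $N_1$ is globally generated and big, the morphism given by $|rN_1|$ is generically finite onto its image.

\emph{Step 2: the initial ideal.} Put $x^a=\prod_jx_j^{a_j}$, so $v(x^a)=a$. For $f\ne0$ let $\operatorname{lc}(f)\in\mathbb C^\times$ be the residue of $f\,x^{-v(f)}$; it is multiplicative in $f$. Trivialize the $N_i$ near the center of $v$. For each $a\in A_i$ choose $s_{i,a}\in V_i$ with $v(s_{i,a})=a$ and $\operatorname{lc}(s_{i,a})=1$. By \eqref{eq:count} the $s_{i,a}$, $a\in A_i$, form a basis of $V_i$. Let $S=\mathbb C[z_{i,a}]$ with $a\in A_i$, graded as above, and let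
\[
\rho(z_{i,a})=s_{i,a}u_i\in\mathbb C(X)[u_1,\dots,u_n],\qquad\tau(z_{i,a})=\chi^au_i\in\mathbb C[\mathbb Z^n][u_1,\dots,u_n],
\]
where $\chi^a$ is the basis element of the group ring. Both define ring homomorphisms on $S$ with multihomogeneous kernels $I=\ker\rho$ and $J=\ker\tau$. Thus $I$ describes the relations among the sections, and $J$ those among their values.

Give the monomial $z^q$ the weight $\sum q_{i,a}a\in\mathbb Z^n$. For $0\ne f\in S_m$ let $\operatorname{in}(f)$ be the sum of its terms of smallest weight in the order of $v$. \emph{If $0\ne f\in I_m$, then $\operatorname{in}(f)\in J$.} To see this, write $\operatorname{in}(f)=\sum_qc_qz^q$, of weight $w_0$. Under $\rho$ every monomial of $\operatorname{in}(f)$ maps to $u^m$ times an element of value $w_0$ with $\operatorname{lc}=1$, and the other terms of $f$ map to $u^m$ times elements of larger value. If $\sum c_q\ne0$, then $\rho(f)$ would be $u^m$ times an element of value $w_0$, but $\rho(f)=0$. So $\sum c_q=0$ and $\tau(\operatorname{in}(f))=(\sum c_q)\chi^{w_0}u^m=0$.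

Let $\operatorname{in}(I)$ be the span of all $\operatorname{in}(f)$, $f\in I$ multihomogeneous and nonzero. It is an ideal, because $z^q\operatorname{in}(f)=\operatorname{in}(z^qf)$. It is multihomogeneous and contained in $J$. Its degree-$m$ part is the associated graded space of $I_m$ for the finite filtration of $S_m$ by weight, so $\dim\operatorname{in}(I)_m=\dim I_m$. Consequently
\begin{equation}\label{eq:hilbert}
H_{S/I}=H_{S/\operatorname{in}(I)}=H_{S/J}+H_{J/\operatorname{in}(I)} .
\end{equation}

\emph{Step 3: the three terms.} Let $\Phi:Y\to\Pi$ be the morphism given by $V_1,\dots,V_n$, and $Z=\Phi(Y)$. For $f\in S_m$, $\rho(f)=0$ means that the section $f(s)$ of $\sum_im_irN_i$ vanishes, that is, that $f$ vanishes on $Z$. So $I$ is the ideal of $Z$ and $\widetilde{S/I}=\mathcal O_Z$. By Step 1, $\Phi$ is generically finite onto $Z$. So $H_{S/I}$ is eventually a polynomial of degree $n$ with degree-$n$ part $\frac1{n!}((\sum m_iH_i)^n\cdot Z)$, whose coefficient at $m_1\cdots m_n$ is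
\[
(H_1\cdots H_n\cdot Z)=\frac{r^n(N_1\cdots N_n)}{\deg\Phi}\le r^n(N_1\cdots N_n).
\]

The image of $S_m$ under $\tau$ is spanned by the $\chi^bu^m$ with $b\in B_m:=m_1*A_1+\dots+m_n*A_n$, so $H_{S/J}(m)=\#B_m$. Let $m\in\mathbb Z^n_{>0}$. Then $\operatorname{conv}B_m=\sum m_iP_i$ and $k*B_m=B_{km}$, and $B_m-B_m\supset A_1-A_1$ generates $\mathbb Z^n$. Lemma \ref{lem:sumset} gives $H_{S/J}(km)\sim k^n\operatorname{Leb}(\sum m_iP_i)$, and $\operatorname{Leb}(\sum m_iP_i)>0$. As this holds for all $m\in\mathbb Z^n_{>0}$, Lemma \ref{lem:hilbert} shows that the Hilbert polynomial of $S/J$ has degree $n$ and degree-$n$ part $\operatorname{Leb}(\sum m_iP_i)$. The coefficient of $m_1\cdots m_n$ in it is $\operatorname{vol}(P_1,\dots,P_n)$.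

Finally, $H_{J/\operatorname{in}(I)}$ is eventually a polynomial, of degree $\le n$ by \eqref{eq:hilbert}. By Lemma \ref{lem:hilbert} its degree-$n$ part, if not $0$, has coefficients $\ge0$. Comparing coefficients of $m_1\cdots m_n$ in \eqref{eq:hilbert} gives $\operatorname{vol}(P_1,\dots,P_n)\le r^n(N_1\cdots N_n)$.

\emph{Proof of (ii).} Since $\Delta_v(rN)=r\Delta_v(N)$, we may assume that $N$ is globally generated. By (i) with all $N_i=N$, $n!\operatorname{Leb}K_r(N)\le(N^n)$ for large $r$, and $K_r(N)$ has interior by Step 1. Thus the increasing sets $K_{q!}(N)$ contain a fixed ball for large $q$ and have bounded volume. A convex set that contains a ball of radius $\varrho$ and a point at distance $R$ from its center contains a cone of volume $c_n\varrho^{n-1}R$. So the sets are uniformly bounded, $\Delta_v(N)$ is a convex body, $K_{q!}(N)\to\Delta_v(N)$, and $n!\operatorname{Leb}\Delta_v(N)\le(N^n)$. Conversely, \eqref{eq:count} gives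
\[
h^0(mN)=\#v(H^0(mN)\setminus0)\le\#\big(\mathbb Z^n\cap m\Delta_v(N)\big).
\]
Multiplying by $n!/m^n$ and letting $m\to\infty$ we get $(N^n)=\operatorname{vol}(N)\le n!\operatorname{Leb}\Delta_v(N)$.

\emph{Proof of (iii).} Let $r=q!\to\infty$ in (i). By the proof of (ii), $K_{q!}(N_i)\to\Delta_v(N_i)$ for each $i$, and mixed volumes are continuous. \qed

\section{Line bundles: the lower bound by adapted flags}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $Y$ be smooth projective, birational to $X$.
\begin{enumerate}
\item[(a)] If $A_1,\dots,A_n$ are ample on $Y$, there is a flag valuation $v$ with $\operatorname{vol}(\Delta_v(A_1),\dots,\Delta_v(A_n))\ge(A_1\cdots A_n)$.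
\item[(b)] If $N_1,\dots,N_n$ are globally generated and big on $Y$, then for every $\epsilon>0$ there is a flag valuation $v$ with $\operatorname{vol}(\Delta_v(N_1),\dots,\Delta_v(N_n))\ge(N_1\cdots N_n)-\epsilon$.
\end{enumerate}
In both cases the flag can be taken to consist of smooth complete intersections.
\end{proposition}

\begin{proof}
(a) As in Example \ref{ex:P1P1}, we cut with the first $n-1$ bundles and use the last one on the resulting curve. Choose $m_i$ with $m_iA_i$ very ample. By Bertini there are $D_i\in|m_iA_i|$, $i\le n-1$, such that, with $Y_0=Y$, each $Y_i=D_i|_{Y_{i-1}}$ is smooth and irreducible; note that $\dim Y_{i-1}\ge2$. Let $C=Y_{n-1}$, a smooth curve of genus $g$, let $p\in C$, and let $v$ be the valuation of the flag $Y_1\supset\dots\supset Y_{n-1}\supset\{p\}$.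

For $i\le n-1$ the section of $m_iA_i$ defining $D_i$ restricts on $Y_{i-1}$ to a local equation of $Y_i$, so it has value $e_i$. A section of $m_iA_i$ not vanishing at $p$ has value $0$. Hence $\Delta_v(A_i)\supset[0,e_i/m_i]$.

Let $d=\deg A_n|_C=m_1\cdots m_{n-1}(A_1\cdots A_n)$. For $m\gg0$ we have $md\ge2g$ and the restriction $H^0(Y,mA_n)\to H^0(C,mA_n|_C)$ is surjective. The bundle $mA_n|_C(-(md-2g)p)$ has degree $2g$, so it is globally generated, and $mA_n|_C$ has a section vanishing at $p$ to order exactly $md-2g$. A lift to $Y$ has value $(md-2g)e_n$, and a section not vanishing at $p$ has value $0$. Letting $m\to\infty$, $\Delta_v(A_n)\supset[0,de_n]$. The mixed volume of the $n$ segments is $d/(m_1\cdots m_{n-1})=(A_1\cdots A_n)$, and monotonicity gives (a).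

(b) A globally generated big bundle need not be ample, so we perturb. Choose effective $\mathbb Q$-divisors $E_i$ with $N_i-E_i$ ample. For rational $t\in(0,1]$,
\[
A_{i,t}=N_i-tE_i=(1-t)N_i+t(N_i-E_i)
\]
is ample. Let $r$ be divisible enough that all $rA_{i,t}$ and $rtE_i$ are integral. Multiplication by powers of the canonical section of $rtE_i$ shows that for every $v$ a translate of $\Delta_v(rA_{i,t})$ lies in $\Delta_v(rN_i)=r\Delta_v(N_i)$. Apply (a) to $rA_{1,t},\dots,rA_{n,t}$ and divide by $r^n$. By translation invariance and monotonicity there is a flag valuation $v$ with $\operatorname{vol}(\Delta_v(N_1),\dots,\Delta_v(N_n))\ge(A_{1,t}\cdots A_{n,t})$. The right side tends to $(N_1\cdots N_n)$ as $t\to0$; take $t$ small.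
\end{proof}

\section{Two comparison lemmas}\label{sec:compare}

\subsection{Nearly full volume}

In the application of the next lemma the bodies depend on $v$, and $v$ varies without control. It is therefore essential that $\delta$ depends only on $\epsilon$ and $n$ and not on the shape of the bodies.

\begin{lemma}\label{lem:convex}
Let $K\subset K'$ be convex bodies in $\mathbb R^n$ with $\operatorname{Leb}K'>0$ and $\operatorname{Leb}K\ge(1-\epsilon)\operatorname{Leb}K'$, $\epsilon\ge0$. Let $0<\delta<1$ with $\delta^n>e\,\epsilon$. Then $K$ contains a translate of $(1-\delta)K'$.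
\end{lemma}

\begin{proof}
Translate both bodies so that the centroid of $K'$ is $0$. Suppose $x=(1-\delta)y\notin K$ for some $y\in K'$. There is a linear form $\ell$ with $\ell<\ell(x)$ on $K$, so the cap $K'\cap\{\ell\ge\ell(x)\}$ is disjoint from $K$ and has volume at most $\epsilon\operatorname{Leb}K'$. It contains $(1-\delta)y+\delta(K'\cap\{\ell\ge0\})$: for $z\in K'$ with $\ell(z)\ge0$ the point $(1-\delta)y+\delta z$ lies in $K'$, and $\ell$ takes there the value $\ell(x)+\delta\ell(z)\ge\ell(x)$. By Gr\"unbaum's inequality a closed half-space bounded by a hyperplane through the centroid contains at least the fraction $(n/(n+1))^n\ge e^{-1}$ of the volume. So the cap has volume at least $\delta^ne^{-1}\operatorname{Leb}K'>\epsilon\operatorname{Leb}K'$, a contradiction. Hence $(1-\delta)K'\subset K$.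
\end{proof}

\subsection{Nearly full mass}

The pluripotential counterpart asks how singular $u\in\operatorname{PSH}(Y,\theta)$ can be if its mass is close to that of $\theta$. The answer is that even a multiple $bu$ is bounded below by a $\theta$-psh function $w$. Then $u\ge w/b$, and
\begin{equation}\label{eq:fraction}
\theta+dd^c(w/b)=\big(1-\tfrac1b\big)\theta+\tfrac1b(\theta+dd^cw)\ge\big(1-\tfrac1b\big)\theta .
\end{equation}

\begin{lemma}\label{lem:envelope}
Let $Y$ be a connected compact K\"ahler manifold of dimension $n$, $\theta\ge0$ a smooth closed $(1,1)$-form with $\int_Y\theta^n>0$, and $u\in\operatorname{PSH}(Y,\theta)$ with $u\le0$. Let $b\ge1$ satisfy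
\[
b^n\Big(\int_Y\theta^n-\int_Y\theta_u^n\Big)<\int_Y\theta^n .
\]
Then there is $w\in\operatorname{PSH}(Y,\theta)$ with $w\le bu$.
\end{lemma}

\begin{example}
Let $Y=\mathbb P^1$, let $\theta$ be the curvature form of a smooth semipositive metric $e^{-2g}$ on $\mathcal O(1)$, $s$ a section vanishing at $p$, $0<\epsilon\le1$, and $u=\epsilon(\log|s|-g-C)\le0$. Then $\theta_u=(1-\epsilon)\theta+\epsilon\,\delta_p$ has non-pluripolar mass $1-\epsilon$, and the hypothesis reads $b\epsilon<1$. If $w\le bu$ is $\theta$-psh, then $\theta_w$, of total mass $1$ as a measure, has mass at least $b\epsilon$ at $p$; so $b\epsilon\le1$ is necessary. Conversely, for $b\epsilon\le1$ the function $w=bu$ works.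
\end{example}

In general $bu$ is not $\theta$-psh, and we replace it by the largest $\theta$-psh function below it, after truncating. The Monge--Amp\`ere measure of this envelope lives where it touches $bu$, and if the envelopes escaped to $-\infty$, the contact sets would escape into the region where $u$ is very negative. There the truncations of $u$ have only the mass that $u$ has lost, which is too little.

\begin{proof}[Proof of Lemma \ref{lem:envelope}]
For $j\ge 1$ let $u_j=\max(u,-j)$ and $w_j=P_\theta(bu_j)$, where
\[
P_\theta(f)=\sup\{\omega\in\operatorname{PSH}(Y,\theta):\omega\le f\}.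
\]
If $f$ is bounded and usc, the usc regularization of $P_\theta(f)$ is $\le f$, hence is itself a candidate; so $P_\theta(f)\in\operatorname{PSH}(Y,\theta)$ as soon as there are candidates. Since $\theta\ge0$, the constant $-bj$ is a candidate for $w_j$. Hence $-bj\le w_j\le bu_j\le0$, and $w_j$ decreases in $j$.

\emph{Step 1: $\theta_{w_j}^n$ is carried by $\{w_j=bu_j\}$.} Take continuous functions $f_l\searrow bu_j$ and put $p_l=P_\theta(f_l)$. The $p_l$ are uniformly bounded and decrease to a $\theta$-psh function that is $\ge w_j$ and $\le bu_j$, that is, to $w_j$.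

We first show $\theta_{p_l}^n(\{p_l<f_l\})=0$. The set is open because $f_l-p_l$ is lsc. Let $x_0$ be in it and $\delta=(f_l-p_l)(x_0)>0$. Choose a coordinate ball $B\ni x_0$ and a smooth $\varrho$ near $\overline B$ with $dd^c\varrho=\theta$, so small that on $\overline B$
\[
p_l<p_l(x_0)+\tfrac\delta4,\qquad f_l>f_l(x_0)-\tfrac\delta4,\qquad|\varrho-\varrho(x_0)|<\tfrac\delta8 .
\]
By Bedford--Taylor \cite{BT} there is a psh function $\hat\psi\ge\psi:=p_l+\varrho$ near $\overline B$ with $\hat\psi=\psi$ off $B$ and $(dd^c\hat\psi)^n=0$ on $B$. By the maximum principle $\hat\psi\le\sup_{\partial B}\psi\le p_l(x_0)+\varrho(x_0)+\frac38\delta$ on $B$, so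
\[
\hat\psi-\varrho\le p_l(x_0)+\tfrac\delta2<p_l(x_0)+\tfrac34\delta=f_l(x_0)-\tfrac\delta4<f_l\qquad\text{on }B .
\]
Thus the function equal to $\hat\psi-\varrho$ on $B$ and to $p_l$ elsewhere is a candidate for $P_\theta(f_l)=p_l$. Therefore $\hat\psi=\psi$ and $\theta_{p_l}^n=0$ on $B$. Countably many such balls cover $\{p_l<f_l\}$.

To pass to the limit $l\to\infty$, recall that quasi-psh functions are quasi-continuous (continuous off open sets of arbitrarily small capacity). Recall also that for the uniformly bounded decreasing sequence $p_l\searrow w_j$ one has $\int g\,\theta_{p_l}^n\to\int g\,\theta_{w_j}^n$ for every bounded quasi-continuous $g$ (Bedford--Taylor). Let $g_m=\max(bu_j-p_m,0)$. For $l\ge m$ we have $bu_j-p_m\le f_l-p_l$, so $0\le g_m\le f_l-p_l$ and $\int g_m\theta_{p_l}^n=0$. Letting $l\to\infty$, $\int g_m\theta_{w_j}^n=0$. Letting $m\to\infty$, $g_m\nearrow bu_j-w_j$, and $\int(bu_j-w_j)\theta_{w_j}^n=0$.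

\emph{Step 2: comparison with $\theta_{u_j}^n$.} Put $\omega=w_j/b\le u_j$. By $b\,\theta_\omega=(b-1)\theta+\theta_{w_j}$, $\omega$ is $\theta$-psh and $\theta_{w_j}^n\le b^n\theta_\omega^n$. Demailly's inequality for bounded $\theta$-psh functions,
\[
\theta_{\max(\omega,u_j)}^n\ge\mathbf 1_{\{\omega\ge u_j\}}\theta_\omega^n+\mathbf 1_{\{\omega<u_j\}}\theta_{u_j}^n ,
\]
with $\max(\omega,u_j)=u_j$ gives $\mathbf 1_{\{\omega=u_j\}}\theta_\omega^n\le\mathbf 1_{\{\omega=u_j\}}\theta_{u_j}^n$. With Step 1,
\begin{equation}\label{eq:contact}
\int_Y\theta^n=\int_Y\theta_{w_j}^n=\int_{\{w_j=bu_j\}}\theta_{w_j}^n\le b^n\int_{\{w_j=bu_j\}}\theta_{u_j}^n .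
\end{equation}

\emph{Step 3: the envelopes do not escape.} Suppose $\sup_Yw_j\to-\infty$. Let $C>0$ and let $j>C$ be so large that $\sup_Yw_j<-bC$. On the contact set $bu_j=w_j<-bC$, so the contact set lies in $\{u_j<-C\}=\{u<-C\}$. By plurifine locality $\theta_{u_j}^n=\theta_u^n$ on $\{u>-j\}\supset\{u\ge-C\}$. Since also $\int_Y\theta_{u_j}^n=\int_Y\theta^n$, \eqref{eq:contact} gives
\[
\int_Y\theta^n\le b^n\int_{\{u<-C\}}\theta_{u_j}^n=b^n\Big(\int_Y\theta^n-\int_{\{u\ge-C\}}\theta_u^n\Big).
\]
As $C\to\infty$ the right side tends to $b^n(\int\theta^n-\int\theta_u^n)$, because $\theta_u^n$ does not charge $\{u=-\infty\}$. This contradicts the hypothesis.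

Hence, by monotonicity in $j$, there is $M$ with $\sup_Yw_j\ge-M$ for all $j$. The nested compact sets $\{w_j\ge-M\}$ are nonempty, so $w=\lim w_j$ is not identically $-\infty$ and lies in $\operatorname{PSH}(Y,\theta)$. Since $w\le bu_j$ for all $j$, $w\le bu$.
\end{proof}

\section{Algebraic approximation of a Hermitian line bundle}\label{sec:approx}

\subsection{A uniform twist}

On a smooth projective $Y$ of dimension $n$ choose $A'$ very ample and $A''$ ample such that
\[
G_Y=K_Y+(n+1)A'+A''
\]
is very ample.

\begin{lemma}\label{lem:twist}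
For every line bundle $F$ on $Y$ with a psh metric $\chi$, the sheaf $F\otimes G_Y\otimes\mathcal I(\chi)$ is globally generated.
\end{lemma}

\begin{proof}
For $1\le q\le n$ the bundle $F+(n+1-q)A'+A''$ carries a metric with multiplier ideal $\mathcal I(\chi)$ and curvature bounded below by a K\"ahler form. Nadel vanishing gives $H^q(Y,F\otimes G_Y\otimes A'^{-q}\otimes\mathcal I(\chi))=0$. By Castelnuovo--Mumford a coherent sheaf $\mathcal S$ with $H^q(Y,\mathcal S\otimes A'^{-q})=0$ for all $q\ge1$ is globally generated.
\end{proof}

The point is that $G_Y$ does not depend on $F$ or $\chi$. Fix $G=G_X$, a smooth metric $g$ on $G$ with positive curvature, and $0\ne g_0\in H^0(X,G)$.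

\subsection{The approximants}

Let $(L,h)$, $h=e^{-2\varphi}$, be a Hermitian big line bundle with $\operatorname{vol}(L,h)>0$. Put $\mathcal I_k=\mathcal I(k\varphi)$, let $\sigma_{k,\alpha}$ be a basis of $H^0(X,L^k\otimes G\otimes\mathcal I_k)$, and let
\[
\psi_k=\frac1{2k}\log\sum_\alpha|\sigma_{k,\alpha}|^2,
\]
a psh metric on $L+\frac1kG$. By Lemma \ref{lem:twist} the $\sigma_{k,\alpha}$ generate $\mathcal I_k$ locally. Let $\pi_k:Y_k\to X$ be a projective modification with $Y_k$ smooth and $\mathcal I_k\mathcal O_{Y_k}=\mathcal O(-D_k)$. Then $N_k=\pi_k^*(L^k\otimes G)(-D_k)$ is globally generated by the sections $\pi_k^*\sigma_{k,\alpha}/s_{D_k}$, and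
\begin{equation}\label{eq:gamma}
k\,\pi_k^*\psi_k=\log|s_{D_k}|+\gamma_k
\end{equation}
with a smooth semipositive metric $\gamma_k$ on $N_k$. Put $\theta_k=dd^c\gamma_k$ and
\[
v_k=k^{-n}(N_k^n)=k^{-n}\int_{Y_k}\theta_k^n=\int_X(dd^c\psi_k)^n .
\]
The last expression shows that $v_k$ does not depend on the choice of $Y_k$.

\begin{proposition}\label{prop:approx}
\begin{enumerate}
\item[(a)] $\varphi+\frac1kg\le\psi_k+C_k$. Consequently $v_k\ge\int_X(dd^c\varphi+\frac1kdd^cg)^n\ge\int_X(dd^c\varphi)^n$.
\item[(b)] If $k\mid l$, then $\psi_l+(\frac1k-\frac1l)g\le\psi_k+C_{k,l}$. Consequently $v_l\le v_k$.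
\item[(c)] $v_k\ge\operatorname{vol}(L,h)>0$; in particular $N_k$ is nef and big. For every valuation $v$,
\begin{equation}\label{eq:inclusion}
\Delta_v(L,h)+\tfrac1k\big(v(g_0)-v(s_{D_k})\big)\subset\tfrac1k\Delta_v(N_k).
\end{equation}
\item[(d)] If $\eta>0$ and $l\ge m(1+\eta)/\eta$, then $\mathcal I(m(1+\eta)\psi_l)\subset\mathcal I(m\varphi)$.
\end{enumerate}
\end{proposition}

So $\psi_k$ is less singular than $\varphi$ by (a) and becomes more singular along divisible sequences by (b). Part (d) is a converse of (a): for fixed $m$ the multiplier ideals of $\psi_l$ recover $\mathcal I(m\varphi)$, up to the factor $1+\eta$, once $l$ is large.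

\begin{proof}
(a) Since $g$ is smooth, it suffices to show $\varphi\le\psi_k+C$ in trivializations near each point; finitely many such estimates cover $X$. Let $B$ be a small coordinate ball, with $\varphi$ bounded above on $B$. By the Ohsawa--Takegoshi theorem, applied to extension from a point as in Demailly's regularization, for every $x\in B$ with $\varphi(x)>-\infty$ there is $f\in\mathcal O(B)$ with $f(x)=1$ and $\int_B|f|^2e^{-2k\varphi}\le Ce^{-2k\varphi(x)}$. Let $\mathcal H$ be the Hilbert space of $f\in\mathcal O(B)$ with $\|f\|^2=\int_B|f|^2e^{-2k\varphi}<\infty$. Then, for all $x\in B$,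
\[
e^{2k\varphi(x)}\le C\sup_{f\in\mathcal H,\ \|f\|\le1}|f(x)|^2 .
\]
The functions in $\mathcal H$ are sections of $\mathcal I_k$. Let $N$ be the number of the $\sigma_{k,\alpha}$. The map $\mathcal O(B)^N\to H^0(B,\mathcal I_k)$, $(c_\alpha)\mapsto\sum c_\alpha\sigma_{k,\alpha}$, is a surjection of Fr\'echet spaces (Cartan's Theorem B; $H^0(B,\mathcal I_k)$ is closed in $\mathcal O(B)$), hence open. The unit ball of $\mathcal H$ is bounded in $L^2(B)$, so it is bounded in $\mathcal O(B)$. Let $B'$ be a smaller concentric ball. The image of the neighborhood $\{\sup_{B'}|c_\alpha|<1\text{ for all }\alpha\}$ of $0$ is open, so a multiple of it contains the unit ball of $\mathcal H$. Thus each element of the unit ball is $\sum c_\alpha\sigma_{k,\alpha}$ with $|c_\alpha|\le C$ on $B'$, where $C$ does not depend on the element. Hence $e^{2k\varphi}\le C\sum_\alpha|\sigma_{k,\alpha}|^2$ on $B'$, as required. The consequence follows from (M) and multilinearity.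

(b) Subadditivity of multiplier ideals (Demailly--Ein--Lazarsfeld) gives $\mathcal I_l\subset\mathcal I_k^{l/k}$. So each $\sigma_{l,\alpha}$ is locally a combination, with bounded coefficients, of monomials of degree $l/k$ in the $\sigma_{k,\alpha}$, and $\sum|\sigma_{l,\alpha}|^2\le C(\sum|\sigma_{k,\alpha}|^2)^{l/k}$. Taking $\frac1{2l}\log$ gives the inequality. Then $v_l\le\int_X(dd^c\psi_l+(\frac1k-\frac1l)dd^cg)^n\le v_k$ by multilinearity and (M).

(c) By subadditivity $H^0(X,L^{km}\otimes\mathcal I_{km})\subset H^0(X,L^{km}\otimes\mathcal I_k^m)$. For $s$ in the first space,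
\[
\pi_k^*(s\,g_0^m)/s_{D_k}^m\in H^0(Y_k,mN_k),
\]
and $s\mapsto\pi_k^*(sg_0^m)/s_{D_k}^m$ is injective. Comparing dimensions, multiplying by $n!/(km)^n$ and letting $m\to\infty$ gives $\operatorname{vol}(L,h)\le k^{-n}\operatorname{vol}(N_k)=v_k$, since $N_k$ is nef; as $v_k>0$, $N_k$ is big. Comparing values, $v(s)+m(v(g_0)-v(s_{D_k}))\in m\Delta_v(N_k)$. Divide by $km$ and let $m\to\infty$.

(d) The claim is local, and we may subtract a constant so that $\psi_l\le0$. Let $|f|^2e^{-2m(1+\eta)\psi_l}\in L^1_{\mathrm{loc}}$. On $\{\varphi\ge(1+\eta)\psi_l\}$ we have $|f|^2e^{-2m\varphi}\le|f|^2e^{-2m(1+\eta)\psi_l}$. On $\{\varphi<(1+\eta)\psi_l\}$, since $l\ge m$, we have almost everywhere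
\[
e^{-2m\varphi}=e^{2l(\psi_l-\varphi)}e^{2(l-m)\varphi-2l\psi_l}\le e^{2l(\psi_l-\varphi)}e^{2(\eta l-m(1+\eta))\psi_l}\le e^{2l(\psi_l-\varphi)};
\]
the last step uses $\eta l\ge m(1+\eta)$ and $\psi_l\le0$. Up to a constant factor $e^{2l(\psi_l-\varphi)}$ is $\sum|\sigma_{l,\alpha}|^2e^{-2l\varphi}$, which is locally integrable because $\sigma_{l,\alpha}\in\mathcal I(l\varphi)$. As $f$ is locally bounded, $|f|^2e^{-2m\varphi}\in L^1_{\mathrm{loc}}$.
\end{proof}

\section{The volume as a limit of intersection numbers}\label{sec:volume}

By Proposition \ref{prop:approx} the sequence $v_{2^j}$ decreases to a limit $\beta\ge\operatorname{vol}(L,h)>0$. (Powers of $2$ serve only to have indices that divide one another.)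

\begin{proposition}\label{prop:volume}
$\lim_jv_{2^j}=\operatorname{vol}(L,h)$.
\end{proposition}

We must produce many sections of $L^m\otimes\mathcal I(m\varphi)$. Up to the twist by $G$, sections of powers of $N_k$ are only known to lie in integral closures of powers of $\mathcal I_k$, and these can be larger than the multiplier ideals of multiples of $\varphi$. By Proposition \ref{prop:approx}(d) it suffices that our sections lie in $\mathcal I(m(1+\eta)\psi_l)$, but $l$ must grow with $m$. On $Y_k$, up to smooth terms, the metrics $k\psi_l$ and $k\psi_k$ differ by a singular $\theta_k$-psh function $u$. Its mass is nearly full, uniformly in $l$, because both $v_k$ and $v_l$ are close to $\beta$. Lemma \ref{lem:envelope} bounds $u$ below by $w_l/b$, and the singularity of $w_l$ can be absorbed by a section of a multiple of $N_k$ amounting to about the fraction $1/b$ of what we have. The cost does not depend on $l$.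

\begin{proof}
We have to show $\operatorname{vol}(L,h)\ge\beta$. Fix an integer $b\ge2$ and let $k=2^j$ be so large that $b^n(v_k-\beta)<v_k$. Write $Y=Y_k$, $D=D_k$, $\pi=\pi_k$, and let $G'=G_Y$ be the bundle of Lemma \ref{lem:twist} on $Y$.

\emph{Step 1: a lower bound for $\psi_l$.} Let $l=2^i>k$. The weight $k\pi^*(\psi_l+(\frac1k-\frac1l)g)-\log|s_D|$ on $N_k$ is psh off $D$. By Proposition \ref{prop:approx}(b) and \eqref{eq:gamma} it is at most $\gamma_k+C$. So it extends to a psh metric $\gamma_k+u+\mathrm{const}$ on $N_k$ with $u\in\operatorname{PSH}(Y,\theta_k)$, $\sup u=0$. Moreover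
\[
\int_Y(\theta_k+dd^cu)^n=k^n\int_X\big(dd^c\psi_l+(\tfrac1k-\tfrac1l)dd^cg\big)^n\ge k^nv_l\ge k^n\beta,\qquad\int_Y\theta_k^n=k^nv_k .
\]
By the choice of $k$, Lemma \ref{lem:envelope} applies and gives $w_l\in\operatorname{PSH}(Y,\theta_k)$ with $w_l\le bu$. Since $\gamma_k$ and $g$ are smooth, locally on $Y$
\begin{equation}\label{eq:psilower}
\pi^*\psi_l\ge\tfrac1k\log|s_D|+\tfrac1ku-C\ge\tfrac1k\log|s_D|+\tfrac1{kb}w_l-C .
\end{equation}

\emph{Step 2: sections.} Let $\eta=1/Q$ with $Q\in\mathbb N$, $Q\ge1$, and let $m$ be a positive multiple of $kbQ$. Then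
\[
e=\frac{m(1+\eta)}k,\qquad c=\frac{m(1+\eta)}{kb}
\]
are integers. Choose $l=2^i>k$ with $l\ge m(1+\eta)/\eta$. By Lemma \ref{lem:twist} with $F=cN_k$ and $\chi=c(\gamma_k+w_l)$, the nonzero sheaf $cN_k\otimes G'\otimes\mathcal I(cw_l)$ is globally generated, so it has a section $t\ne0$. For
\[
s\in S_m:=H^0(Y,m\pi^*L-eD-cN_k-G')
\]
put $f=s\,s_D^e\,t\in H^0(Y,m\pi^*L)=H^0(X,L^m)$. By \eqref{eq:psilower}, locally
\[
|f|^2e^{-2m(1+\eta)\pi^*\psi_l}\le C|s|^2|s_D|^{2e}|t|^2\,|s_D|^{-2e}e^{-2cw_l}=C|s|^2|t|^2e^{-2cw_l}\in L^1_{\mathrm{loc}}(Y).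
\]
The Jacobian of $\pi$ is bounded, so a change of variables gives $f\in\mathcal I(m(1+\eta)\psi_l)$ on $X$. By Proposition \ref{prop:approx}(d), $f\in H^0(X,L^m\otimes\mathcal I(m\varphi))$. Since $s\mapsto f$ is injective,
\[
h^0(X,L^m\otimes\mathcal I(m\varphi))\ge\dim S_m ,
\]
and $S_m$ does not depend on $l$ or $t$.

\emph{Step 3: counting.} We have $S_m=H^0(Y,mB_\eta-G')$ with $B_\eta=\pi^*L-\frac{1+\eta}kD-\frac{1+\eta}{kb}N_k$. If $B_\eta$ is big, there is a multiple $r$ of $kbQ$ such that $rB_\eta-G'$ is effective. Then $h^0((m-r)B_\eta)\le h^0(mB_\eta-G')\le h^0(mB_\eta)$, since $G'$ is effective, and $\frac{n!}{m^n}\dim S_m\to\operatorname{vol}(B_\eta)$ along the multiples of $kbQ$. Hence $\operatorname{vol}(L,h)\ge\operatorname{vol}(B_\eta)$; this is trivial if $B_\eta$ is not big. Let $Q\to\infty$. By continuity of the volume, $\operatorname{vol}(L,h)\ge\operatorname{vol}(B_0)$, where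
\[
B_0=\pi^*L-\tfrac1kD-\tfrac1{kb}N_k=\big(1-\tfrac1b\big)\tfrac1kN_k-\tfrac1k\pi^*G .
\]
For nef $A,B$ Siu's inequality reads $\operatorname{vol}(A-B)\ge(A^n)-n(A^{n-1}\cdot B)$ \cite{Laz} (trivially if the right side is $\le0$). So
\[
\operatorname{vol}(L,h)\ge\big(1-\tfrac1b\big)^nv_k-\tfrac nk\Big(\big(\tfrac1kN_k\big)^{n-1}\cdot\pi^*G\Big).
\]

\emph{Step 4: the error term.} Choose $c_0\ge0$, independent of $k$, with $c_0G-L$ effective. Then
\[
(c_0+1)\pi^*G-\tfrac1kN_k=\pi^*(c_0G-L)+\big(1-\tfrac1k\big)\pi^*G+\tfrac1kD
\]
is pseudoeffective. Since $N_k$ and $\pi^*G$ are nef, replacing the factors $\frac1kN_k$ by $(c_0+1)\pi^*G$ one at a time gives $((\frac1kN_k)^{n-1}\cdot\pi^*G)\le(c_0+1)^{n-1}(G^n)$, a bound independent of $k$. Let $k=2^j\to\infty$ and then $b\to\infty$ to get $\operatorname{vol}(L,h)\ge\beta$.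
\end{proof}

\begin{corollary}\label{cor:bodies}
If $\operatorname{vol}(L,h)>0$, then $n!\operatorname{Leb}\Delta_v(L,h)=\operatorname{vol}(L,h)\ge\int_Xc_1(L,h)^n$ for every $v$.
\end{corollary}

\begin{proof}
By \eqref{eq:inclusion} and Proposition \ref{prop:upper}(ii), $n!\operatorname{Leb}\Delta_v(L,h)\le v_k$, and $v_{2^j}\to\operatorname{vol}(L,h)$. Conversely, let $\epsilon>0$ and $K_\epsilon=\Delta_v(L,h)+\epsilon\mathbb B$, with $\mathbb B$ the unit ball. By \eqref{eq:count} the set $v(H^0(X,L^k\otimes\mathcal I_k)\setminus0)$ has $h^0(X,L^k\otimes\mathcal I_k)$ elements, and for $k$ large it lies in $\mathbb Z^n\cap kK_\epsilon$. Since $\#(\mathbb Z^n\cap kK_\epsilon)\sim k^n\operatorname{Leb}K_\epsilon$, we get $\operatorname{vol}(L,h)\le n!\operatorname{Leb}K_\epsilon$; let $\epsilon\to0$. The last inequality follows from Propositions \ref{prop:approx}(a) and \ref{prop:volume}.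
\end{proof}

\section{Proof of the theorems}\label{sec:proof}

Let $(L_i,h_i)$, $h_i=e^{-2\varphi_i}$, satisfy $\operatorname{vol}(L_i,h_i)>0$. Carry out Section \ref{sec:approx} for each $i$ with the same $G,g,g_0$ and with a common model $Y_k$; for instance, resolve the blow-up of $\prod_i\mathcal I(k\varphi_i)$, on which each factor becomes invertible. Write $N_{i,k},\psi_{i,k},\gamma_{i,k},\theta_{i,k},D_{i,k},v_{i,k}$ for the resulting objects; the $N_{i,k}$ are those of \eqref{eq:Nik}, and they are globally generated and big. Below $k=2^j$. By \eqref{eq:gamma},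
\[
\mu_k=k^{-n}(N_{1,k}\cdots N_{n,k})=\int_Xdd^c\psi_{1,k}\wedge\dots\wedge dd^c\psi_{n,k}.
\]
By Proposition \ref{prop:approx}(b), (M) and multilinearity, $\mu_k$ is decreasing in $j$, so $\mu=\lim\mu_k$ exists. By Proposition \ref{prop:approx}(a), (M) and multilinearity,
\begin{equation}\label{eq:masslemu}
\mu_k\ge\int_X\bigwedge_i\big(dd^c\varphi_i+\tfrac1kdd^cg\big)\ge\int_X\bigwedge_idd^c\varphi_i .
\end{equation}

\medskip
\noindent\textbf{Step 1: $\operatorname{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n))\le\mu$ for every $v$.} By \eqref{eq:inclusion}, translation invariance, monotonicity and Proposition \ref{prop:upper}(iii), the left side is at most $k^{-n}\operatorname{vol}(\Delta_v(N_{1,k}),\dots,\Delta_v(N_{n,k}))\le\mu_k$. Let $k\to\infty$.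

\medskip
\noindent\textbf{Step 2: the supremum over flag valuations is at least $\mu$.} Put $\epsilon_k=\max_i(1-\operatorname{vol}(L_i,h_i)/v_{i,k})$. Then $\epsilon_k\ge0$ by Proposition \ref{prop:approx}(c), and $\epsilon_k\to0$ by Proposition \ref{prop:volume}. Let $\delta_k=(3\epsilon_k)^{1/n}+\frac1k$. For $k$ large $\delta_k<1$, and $\delta_k^n\ge3\epsilon_k+k^{-n}>e\,\epsilon_k$.

By Proposition \ref{prop:lower}(b) choose a flag valuation $v=v^{(k)}$ on $Y_k$ with
\[
k^{-n}\operatorname{vol}(\Delta_v(N_{1,k}),\dots,\Delta_v(N_{n,k}))\ge\mu_k-\tfrac1k .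
\]
By \eqref{eq:inclusion} a translate of $\Delta_v(L_i,h_i)$ lies in $\frac1k\Delta_v(N_{i,k})$. By Corollary \ref{cor:bodies} and Proposition \ref{prop:upper}(ii), $n!$ times the volumes of these bodies are $\operatorname{vol}(L_i,h_i)$ and $v_{i,k}$, whatever $v$ is. So Lemma \ref{lem:convex} with $\epsilon=\epsilon_k$, $\delta=\delta_k$ shows that $\Delta_v(L_i,h_i)$ contains a translate of $(1-\delta_k)\frac1k\Delta_v(N_{i,k})$. Therefore
\[
\operatorname{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n))\ge(1-\delta_k)^n\big(\mu_k-\tfrac1k\big)\longrightarrow\mu .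
\]
Steps 1 and 2 with Corollary \ref{cor:bodies} prove Theorem \ref{thm:B}(1); the flags consist of smooth complete intersections on $Y_k$.

\medskip
\noindent\textbf{Step 3: $\prod_i(1-\kappa_i^{1/n})\,\mu\le\int_X\bigwedge_idd^c\varphi_i\le\mu$.} The right inequality is \eqref{eq:masslemu}. By Corollary \ref{cor:bodies}, $\kappa_i\in[0,1]$. If some $\kappa_i=1$, the left inequality is trivial. Otherwise fix $b_i\ge1$ with $b_i^n\kappa_i<1$. By Proposition \ref{prop:volume},
\[
b_i^n\Big(v_{i,k}-\int_X(dd^c\varphi_i)^n\Big)\longrightarrow b_i^n\kappa_i\operatorname{vol}(L_i,h_i)<\operatorname{vol}(L_i,h_i)\le v_{i,k},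
\]
so for $k$ large
\begin{equation}\label{eq:hyp}
b_i^n\Big(v_{i,k}-\int_X(dd^c\varphi_i)^n\Big)<v_{i,k}\qquad(i=1,\dots,n).
\end{equation}
By Proposition \ref{prop:approx}(a) and \eqref{eq:gamma}, the weight $k\pi_k^*\varphi_i+\pi_k^*g-\log|s_{D_{i,k}}|$, which is psh off $D_{i,k}$, is at most $\gamma_{i,k}+C$. So it extends to a psh metric $\gamma_{i,k}+u_i+\mathrm{const}$ on $N_{i,k}$ with $u_i\in\operatorname{PSH}(Y_k,\theta_{i,k})$, $\sup u_i=0$, and
\[
\int_{Y_k}(\theta_{i,k}+dd^cu_i)^n=\int_X(k\,dd^c\varphi_i+dd^cg)^n\ge k^n\int_X(dd^c\varphi_i)^n .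
\]
Since $\int_{Y_k}\theta_{i,k}^n=k^nv_{i,k}$, \eqref{eq:hyp} is what Lemma \ref{lem:envelope} needs. It gives $w_i\in\operatorname{PSH}(Y_k,\theta_{i,k})$ with $w_i/b_i\le u_i$. By (M), \eqref{eq:fraction} and multilinearity,
\begin{align*}
k^n\int_X\bigwedge_i\big(dd^c\varphi_i+\tfrac1kdd^cg\big)
&=\int_{Y_k}\bigwedge_i(\theta_{i,k}+dd^cu_i)\\
&\ge\int_{Y_k}\bigwedge_i\big(\theta_{i,k}+dd^c(w_i/b_i)\big)
\ge\prod_i\big(1-\tfrac1{b_i}\big)\,(N_{1,k}\cdots N_{n,k}).
\end{align*}
By multilinearity the left side is $k^n(\int_X\bigwedge_idd^c\varphi_i+O(1/k))$. Divide by $k^n$ and let $k\to\infty$: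
\[
\int_X\bigwedge_idd^c\varphi_i\ge\prod_i\big(1-\tfrac1{b_i}\big)\,\mu .
\]
Let $b_i\uparrow\kappa_i^{-1/n}$ if $\kappa_i>0$, and $b_i\to\infty$ if $\kappa_i=0$.

\medskip
\noindent\textbf{Conclusion.} Since $\mu$ is the supremum, Step 3 gives the inequalities of Theorem \ref{thm:B}(2). If all pairs equal $(L,h)$, then $\operatorname{vol}(\Delta_v(L,h),\dots,\Delta_v(L,h))=n!\operatorname{Leb}\Delta_v(L,h)=\operatorname{vol}(L,h)$ for each $v$ by Corollary \ref{cor:bodies}. So equality on the right means $\int_Xc_1(L,h)^n=\operatorname{vol}(L,h)>0$, which is $\mathcal I$-goodness.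

If all $h_i$ are $\mathcal I$-good, then $\operatorname{vol}(L_i,h_i)>0$ and $\kappa_i=0$ for all $i$, and
\[
\int_Xc_1(L_1,h_1)\wedge\dots\wedge c_1(L_n,h_n)=\mu=\sup_v\operatorname{vol}(\Delta_v(L_1,h_1),\dots,\Delta_v(L_n,h_n)).
\]
This is Theorem \ref{thm:A}.

For Theorem \ref{thm:B}(3), let the $L_i$ be ample and the $h_i$ have minimal singularities. An ample bundle has a smooth psh metric, so the weights of the $h_i$ are locally bounded, $\mathcal I(h_i^k)=\mathcal O_X$, and $\Delta_v(L_i,h_i)=\Delta_v(L_i)$. Proposition \ref{prop:lower}(a) with $Y=X$, $A_i=L_i$ gives a flag valuation with mixed volume at least $(L_1\cdots L_n)$. Proposition \ref{prop:upper}(iii), applied to globally generated multiples $m_iL_i$ and divided by $m_1\cdots m_n$, shows that the mixed volume is at most $(L_1\cdots L_n)$ for every $v$. So this flag valuation attains the supremum. \qed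

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Singularities In Global Pluripotential Theory}, https://github.com/MingchenXia/home, Conjecture 14.2.3.

\bibitem{BT}
Bedford, Taylor, Acta Math. 1982, Proposition 9.1.

\bibitem{BEGZ}
Boucksom, Eyssidieux, Guedj, Zeriahi, Acta Math. 2010, Section 1.

\bibitem{DDL}
Darvas, Di Nezza, Lu, Anal. PDE 11 (2018), Theorem 1.1.

\bibitem{Laz}
Lazarsfeld, \emph{Positivity I}, Theorem 2.2.15 and its proof.

\bibitem{Schneider}
Schneider, Section 5.1.

\end{thebibliography}

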